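# Real and positive boundary values in Smirnov classes of multiply connected domains

## 1. A cardioid, with and without a hole

Let $\varphi(z)=(1-z)^2$ on the closed unit disc. There $1-z$ lies in $\{\operatorname{Re}>0\}\cup\{0\}$, where squaring is injective, so $\varphi$ maps $\mathbb D$ conformally onto the inside of a Jordan curve, a cardioid with its cusp at $0=\varphi(1)$. We measure an analytic function $f$ inside the cardioid by the boundary integral of $|f|^p$ with respect to arc length. With $F=f\circ\varphi$ this is
$$\int |f|^p\,|dw|=\int_{|z|=1}|F|^p|\varphi'|\,|dz|=2\int_{|z|=1}|F(z)|^p\,|1-z|\,|dz| .$$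

Here are two functions on the disc with a pole at $z=1$. For $z=e^{i\theta}$,
$$R(z)=i\,\frac{1+z}{1-z}=-\cot\frac\theta2,\qquad k(z)=\frac{-z}{(1-z)^2}=\frac1{|1-z|^2}=\frac1{4\sin^2(\theta/2)} .$$
The second formula holds because $|1-z|^2=(1-z)(1-1/z)=-(1-z)^2/z$ on the circle. So $R$ is real there, with a simple pole, and $k$ is positive there, with a double pole. Near $z=1$ the integrand for $R$ has size $|1-z|^{1-p}$, integrable exactly when $p<2$. For $k$ it has size $|1-z|^{1-2p}$, integrable exactly when $p<1$. The exponent at which the real function drops out is twice the exponent at which the positive one drops out.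

Now punch a hole. Let $0<\rho<1$ and $K=\{\rho<|z|<1\}$, and look for functions with a single pole at $z=1$ that are real on both circles. The double pole survives, but the simple pole does not.

**Lemma 1.** (a) *Let $F$ be analytic in a neighborhood of $\overline K$ except for at most a simple pole at $1$, and real on $\partial K\setminus\{1\}$. Then $F$ is constant.*
(b) *There is $F_0$, analytic in a neighborhood of $\overline K$ except for a double pole at $1$, with $F_0>0$ on $\partial K\setminus\{1\}$.*

*Proof.* (a) Since $F$ is real on both circles, the reflection principle says that $F(z)=\overline{F(1/\bar z)}$ continues $F$ across $|z|=1$ to a meromorphic function in a neighborhood of $\{\rho\le|z|\le1/\rho\}$, and $F(z)=\overline{F(\rho^2/\bar z)}$ continues it across $|z|=\rho$. For $|z|$ slightly less than $1/\rho$, the point $\rho^2z$ lies slightly inside $|z|=\rho$, and the second formula followed by the first gives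
$$F(\rho^2z)=\overline{F(\rho^2/(\rho^2\bar z))}=\overline{F(1/\bar z)}=F(z).$$
So $F$ extends to a meromorphic function on $\mathbb C\setminus\{0\}$ with $F(\rho^2z)=F(z)$. In the fundamental annulus $\rho\le|z|\le1/\rho$ its only possible pole is a simple one at $1$. The substitution $z\mapsto\rho^2z$ leaves $dz/z$ unchanged, so
$$0=\int_{|z|=1/\rho}F\,\frac{dz}z-\int_{|z|=\rho}F\,\frac{dz}z=2\pi i\,\operatorname{Res}_{z=1}\frac{F(z)}z=2\pi i\operatorname{Res}_{z=1}F .$$
A simple pole with residue $0$ is no pole. Hence $F$ is analytic on $\mathbb C\setminus\{0\}$ and, by periodicity, bounded. So it is constant.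

(b) Put
$$F(z)=\sum_{m\in\mathbb Z}k(\rho^{2m}z),\qquad k(z)=\frac{-z}{(1-z)^2}.$$
Since $k(w)=O(|w|)$ at $0$ and $k(w)=O(1/|w|)$ at $\infty$, the series converges locally uniformly on $\mathbb C\setminus\{0\}$ away from the double poles $\rho^{2m}$. Clearly $F(\rho^2z)=F(z)$ and $\overline{F(\bar z)}=F(z)$. Since $k(1/z)=k(z)$, also $F(1/z)=F(z)$. If $|z|=1$, then $\overline{F(z)}=F(\bar z)=F(1/z)=F(z)$. If $|z|=\rho$, then $\bar z=\rho^2/z$ and $\overline{F(z)}=F(\rho^2/z)=F(1/z)=F(z)$. So $F$ is real on $\partial K$. The only pole in $\overline K$ is $z=1$. On $|z|=1$ we have $F=|1-z|^{-2}+(\text{continuous function})$, and on $|z|=\rho$ the function $F$ is continuous. So $F$ is bounded below on $\partial K\setminus\{1\}$, and $F_0=F+C_0$ with a large constant $C_0$ is positive there. $\square$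

So the hole destroys the real functions with one simple pole and leaves a positive function with one double pole. The relation "factor two" between the two exponents, visible on the full cardioid, ought to fail on the cardioid with a hole. We now state what this relation is, and then make the argument rigorous.

## 2. Smirnov classes, Smirnov domains, and a conjecture

Throughout, $G$ is a bounded $n$-connected domain in $\mathbb C$ ($n\ge1$) whose boundary $\Gamma$ consists of $n$ pairwise disjoint rectifiable Jordan curves.

**Definition (Smirnov classes).** For $0<p<\infty$, $f\in E^p(G)$ if $f$ is analytic in $G$ and there are domains $G_k\subset G$ with rectifiable boundaries $\Gamma_k$, exhausting $G$ (every compact subset of $G$ lies in all but finitely many $G_k$), such that $\sup_k\int_{\Gamma_k}|f|^p|dz|<\infty$. As usual, each $G_k$ is bounded by finitely many disjoint rectifiable Jordan curves lying in $G$. Such $f$ has non-tangential boundary values a.e. on $\Gamma$ with respect to arc length. "Real (positive) boundary values" means that these are real ($\ge0$) a.e. on $\Gamma$; we then call $f$ real (positive)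 for short.

**Definition (outer functions, Smirnov domains).** A circular domain is a domain whose boundary consists of finitely many pairwise disjoint circles. Every $G$ as above is the image of a bounded $n$-connected circular domain $K$ under a conformal map $\varphi:K\to G$. An analytic function $F$ on $K$ is outer if it has non-tangential boundary values $F^*$ a.e. on $\partial K$, $\log|F^*|$ is integrable with respect to harmonic measure, and
$$\log|F(z)|=\int_{\partial K}\log|F^*(\zeta)|\,d\omega(z,\zeta)\qquad(z\in K),$$
where $\omega(z,\cdot)$ is the harmonic measure of $K$ at $z$. The domain $G$ is a Smirnov domain if $\varphi'$ is outer on $K$.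

For example, on the disc $1-z$ is outer (Lemma 4 below). The function $\exp\frac{z+1}{z-1}$ is not: its boundary values have modulus $1$, so the right side would be $0$, while the left side is negative. The choice of $K$ and $\varphi$ does not matter. Indeed, a conformal map $T$ between bounded circular domains extends by reflection across the boundary circles, with $T'\ne0$ on the closure, so $\log|T'|$ is the Poisson integral of its boundary values, and $\log|(\varphi\circ T)'|=\log|\varphi'|\circ T+\log|T'|$.

**Theorem (DeCastro–Khavinson).** *Let $G$ be a simply connected Smirnov domain with rectifiable boundary $\Gamma$. Let $p_0\ge1$ be the smallest $p\ge1$ such that $f\in E^p(G)$ and $f$ real a.e. on $\Gamma$ imply that $f$ is constant. Then all $f\in E^{p_0/2}(G)$ with $f\ge0$ a.e. on $\Gamma$ are constants.*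

For the disc, $E^p=H^p$. A real $f\in H^1$ is constant, since $\operatorname{Im}f$ is the Poisson integral of $0$. So $p_0=1$, and positive functions in $H^{1/2}$ are constant. The function $k$ of Section 1 lies in $H^q$ for all $q<1/2$, because $|k|^q\le C|1-z|^{-2q}$, so the exponent cannot be lowered.

The following conjecture is posed in "Selected Problems In Classical Function Theory" (http://shell.cas.usf.edu/~cbenetea/SPCFT.pdf).

**Conjecture.** *Let $G$ be a finitely connected Smirnov domain. If $p_0\ge1$ is the smallest index for which all functions in $E^{p_0}$ with real boundary values are constants, then all $E^{p_0/2}$ functions with positive boundary values are constants.*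

**Theorem A.** *Let $0<\rho<1$, $K=\{\rho<|z|<1\}$, $\varphi(z)=(1-z)^2$, $G=\varphi(K)$. Then $G$ is a doubly connected Smirnov domain bounded by two disjoint rectifiable Jordan curves, and*

1. *every $f\in E^1(G)$ with real boundary values is constant, so $p_0=1$;*
2. *there is a nonconstant $f$ with positive boundary values that belongs to $E^q(G)$ for all $q<1$, in particular to $E^{1/2}(G)=E^{p_0/2}(G)$.*

*Hence the conjecture is false.*

Sections 5 to 9 determine which values of $p_0$ are bad, and what remains true in general.

## 3. Reading $E^p(G)$ on the circular domain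

**Standing notation.** $K$ is a bounded $n$-connected circular domain with boundary circles $C_1,\dots,C_n$; $\varphi:K\to G$ is conformal and extends to a homeomorphism $\overline K\to\overline G$ (Carathéodory); $\Gamma_j=\varphi(C_j)$ and $g=n-1$. For $v\in L^1(\partial K)$ put $\mathcal P[v](z)=\int v\,d\omega(z,\cdot)$. $K_\varepsilon\subset K$ is the domain bounded by the circles concentric with the $C_j$ at distance $\varepsilon$ from them, and $\omega_\varepsilon$ is its harmonic measure. $A\asymp B$ means two-sided bounds with positive constants.

**Facts on harmonic measure.** Fix $z_0\in K$. First, for small $\varepsilon\ge0$,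
$$d\omega_\varepsilon(z_0,\cdot)\le C\,|dz| \tag{1}$$
with $C$ independent of $\varepsilon$. Indeed $K_\varepsilon$ lies in the disc, or disc exterior, bounded by the circle in question. By the maximum principle the harmonic measure of a subset of this circle is at most the one for the larger domain, whose density at $z_0$ is bounded because $z_0$ stays away from the circle.

Second, after radial identification of $\partial K_\varepsilon$ with $\partial K$,
$$\text{the densities of }\omega_\varepsilon(z_0,\cdot)\text{ converge uniformly to the density of }\omega(z_0,\cdot). \tag{2}$$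
To see this, let $g_\varepsilon$ and $g_0$ be the Green functions of $K_\varepsilon$ and $K$ with pole $z_0$. The difference $g_0-g_\varepsilon$ is harmonic in $K_\varepsilon$ with boundary values $g_0|_{\partial K_\varepsilon}$, so it tends to $0$ uniformly. Dilate $g_\varepsilon$ about the center of $C_j$ so that it vanishes on $C_j$, and extend it by odd reflection to a fixed annulus around $C_j$. These functions converge uniformly there to the reflected $g_0$, hence so do their gradients on $C_j$, and the densities are normal derivatives divided by $2\pi$.

The density of $\omega(z_0,\cdot)$ is continuous and, by the Hopf lemma, positive. So integrability and null sets for harmonic measure and for $|dz|$ agree, and for small $\varepsilon$ the densities in (2) are $\asymp1$. Finally, we use Fatou's theorem on $K$: $\mathcal P[v]$ has non-tangential limits $v$ a.e.; bounded harmonic or analytic functions have non-tangential limits a.e., and bounded harmonic functions are the Poisson integrals of these.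

**Local factorization at $C_j$.** If $\Gamma_j$ is the outer boundary of $G$ put $\psi_j(w)=w$; otherwise put $\psi_j(w)=1/(w-b)$ with $b$ in the hole of $G$ bounded by $\Gamma_j$. Then $|\psi_j'|\asymp1$ on $\overline G$, and $\psi_j(\Gamma_j)$ is the outer boundary of $\psi_j(G)$. Let $\Omega$ be its interior and $\varphi_0:\mathbb D\to\Omega$ a Riemann map. The map $\chi=\varphi_0^{-1}\circ\psi_j\circ\varphi$ is univalent on the $K$-side of $C_j$ and takes $C_j$ homeomorphically to the unit circle, so by reflection it extends analytically and univalently across $C_j$. Hence, near $C_j$,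
$$\psi_j\circ\varphi=\varphi_0\circ\chi,\qquad|\chi'|\asymp1. \tag{3}$$
By the F. and M. Riesz theorem, $\varphi_0'\in H^1$ because $\partial\Omega$ is rectifiable; also null sets correspond under $\varphi_0$ on the boundary, and $\varphi_0$ is conformal at almost every boundary point. By (3) the same is true for $\varphi$: boundary null sets correspond, $\varphi$ is conformal at a.e. boundary point (so non-tangential approach corresponds), and $\varphi'^*$ exists a.e. with $|\varphi'^*|\in L^1(|dz|)$. Thus the boundary values of $f$ and of $F=f\circ\varphi$ correspond a.e.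

**Lemma 2.** *For a continuous subharmonic function $u\ge0$ on $K$ the following are equivalent: (i) $u$ has a harmonic majorant in $K$; (ii) for each $j$, $u$ has a harmonic majorant in a one-sided annulus in $K$ adjacent to $C_j$; (iii) $\int_{\partial K_\varepsilon}u\,|dz|$ is bounded as $\varepsilon\to0$.*

*Proof.* (i) implies (ii) trivially. Assume (ii) with majorant $v$ near $C_j$. The mean of $v$ over the concentric circle of radius $t$ is $\alpha_j+\beta_j\log t$, which stays bounded, and $u\le v$; this gives (iii). Assume (iii). The solution $v_\varepsilon$ of the Dirichlet problem in $K_\varepsilon$ with data $u$ satisfies $v_\varepsilon\ge u$. Hence it increases as $\varepsilon\downarrow0$. By (1), $v_\varepsilon(z_0)=\int u\,d\omega_\varepsilon(z_0,\cdot)\le C\int_{\partial K_\varepsilon}u|dz|$ is bounded. By Harnack's theorem $v_\varepsilon$ converges to a harmonic majorant of $u$. $\square$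

**Lemma 3.** *Let $f$ be analytic in $G$, $p>0$, $F=f\circ\varphi$, $u=|F|^p|\varphi'|$. Then $f\in E^p(G)$ if and only if $u$ has a harmonic majorant in $K$.*

*Proof.* The function $u$ is subharmonic, since $\log u=p\log|F|+\log|\varphi'|$ is.

**Step 1: a majorant gives $f\in E^p(G)$.** The domains $G_\varepsilon=\varphi(K_\varepsilon)$ exhaust $G$, and $\int_{\partial G_\varepsilon}|f|^p|dw|=\int_{\partial K_\varepsilon}u\,|dz|$ is bounded by Lemma 2.

**Step 2: for the converse, reduction to one outer boundary curve.** Let $\int_{\Gamma_k}|f|^p|dw|\le C$ and fix $j$. Replacing $G$, $G_k$, $\varphi$, $f$ by $\psi_j(G)$, $\psi_j(G_k)$, $\psi_j\circ\varphi$, $f\circ\psi_j^{-1}$ changes the integrals and $u$ only by factors $\asymp1$. So we may assume $\psi_j=\mathrm{id}$: $\Gamma_j$ is the outer boundary, $\Omega$ its interior, and we look for a majorant of $u$ near $C_j$, which suffices by Lemma 2.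

Let $\gamma\subset G$ be the image of a circle in $K$ concentric with $C_j$ and near it. The image under $\varphi$ of the annulus between that circle and $C_j$ is a connected open set whose boundary is all of $\gamma\cup\Gamma_j$. So it is the region between $\gamma$ and $\Gamma_j$, and this region lies in $G$.

**Step 3: simply connected approximations.** For large $k$ let $\Gamma_k^0$ be the outer boundary curve of $G_k$ and $\Omega_k$ its interior, so $G_k\subset\Omega_k$. Since $\Gamma_k^0\subset G\subset\Omega$ and $\Omega$ is simply connected, $\Omega_k\subset\Omega$. Conversely let $S\subset\Omega$ be compact. The images of circles concentric with and close to $C_j$ approach $\Gamma_j$ uniformly, so one of them encloses $S$. It is compact in $G$, so it lies in $G_k\subset\Omega_k$ for large $k$; as $\Omega_k$ is simply connected, $S\subset\Omega_k$.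

Let $\varphi_k:\mathbb D\to\Omega_k$ and $\varphi_0:\mathbb D\to\Omega$ be the Riemann maps normalized (value and positive derivative at $0$) at a common point inside $\gamma$. By the preceding paragraph and Carathéodory's kernel theorem, $\varphi_k\to\varphi_0$ locally uniformly.

**Step 4: pulling the integrals back to the disc.** Choose $R<1$ with $\varphi_0(\{|\zeta|<R\})\supset\overline{\operatorname{int}\gamma}$. On $|\zeta|=R$ the values of $\varphi_0$ have positive distance from $\overline{\operatorname{int}\gamma}$, so by the argument principle $\varphi_k-w$ has exactly one zero in $|\zeta|<R$ for each $w\in\overline{\operatorname{int}\gamma}$, for $k$ large. As $\varphi_k$ is injective, $\varphi_k(\{R\le|\zeta|<1\})$ avoids $\overline{\operatorname{int}\gamma}$. So it lies between $\gamma$ and $\Gamma_j$, hence in $G$. Therefore $u_k=|f\circ\varphi_k|^p|\varphi_k'|$ is defined and subharmonic near $\{R\le|\zeta|<1\}$.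

Put $m_k(t)=\int_0^{2\pi}u_k(te^{i\theta})\,d\theta$. Since $\Gamma_k^0$ is rectifiable, $\varphi_k'\in H^1$, so $\varphi_k'(te^{i\theta})\to\varphi_k'(e^{i\theta})$ in $L^1(d\theta)$ as $t\to1$. Since $\Gamma_k^0\subset G$, $f\circ\varphi_k$ is continuous on $R\le|\zeta|\le1$. So $m_k$ is continuous on $[R,1]$ and $m_k(1)=\int_{\Gamma_k^0}|f|^p|dw|\le C$. The numbers $m_k(R)$ are bounded, because $\varphi_k\to\varphi_0$ and $\varphi_k'\to\varphi_0'$ uniformly on $|\zeta|=R$ and $\varphi_0(\{|\zeta|=R\})$ is compact in $G$. As a circular mean of a subharmonic function, $m_k$ is convex in $\log t$, so $m_k\le C'$ on $[R,1]$ with $C'$ independent of $k$. Letting $k\to\infty$ with $t<1$ fixed, $u_0=|f\circ\varphi_0|^p|\varphi_0'|$ satisfies $\int u_0(te^{i\theta})d\theta\le C'$ for $R\le t<1$.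

**Step 5: the majorant.** Let $v_t$ be harmonic in $R<|\zeta|<t$ with boundary values $u_0$. Then $v_t\ge u_0$, so $v_t$ increases with $t$. The circular means of $v_t$ are affine in $\log|\zeta|$ and interpolate between values $\le C'$, so they are $\le C'$. By Harnack, $v_t$ converges to a harmonic majorant $v$ of $u_0$ in $R<|\zeta|<1$. By (3), near $C_j$ we have $u=(u_0\circ\chi)|\chi'|\le C\,v\circ\chi$, and $v\circ\chi$ is harmonic. $\square$

**Corollary.** *$E^q(G)$ is a vector space containing the constants.* By Lemma 3, sums follow from $|a+b|^q\le2^q(|a|^q+|b|^q)$. For constants we need a majorant of $|\varphi'|$. By (3), near $C_j$, $|\varphi'|\asymp|\varphi_0'|\circ\chi$, and $|\varphi_0'|$ has a harmonic majorant since $\varphi_0'\in H^1$; use Lemma 2.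

**Lemma 4.** (a) *If $P\in\partial K$, then $\log|z-P|=\mathcal P[\log|\cdot-P|](z)$ in $K$; for $t<1$, $|z-P|^{-t}$ has a harmonic majorant in $K$.*
(b) *Let $P\in C_j$, $\delta$ small, $N=K\cap\{|z-P|<\delta\}$, and let $k$ be analytic in $N$ such that $|k|$ has a harmonic majorant in $N$ and $k^*$ is real a.e. on the open arc $C_j\cap\{|z-P|<\delta\}$. Then $k$ extends analytically across this arc.*

*Proof.* (a) Move $P$ along the normal to $P'\notin\overline K$ with $\operatorname{dist}(P',\overline K)=|P-P'|$. For $\zeta\in\overline K$, $|\zeta-P|\le|\zeta-P'|+|P'-P|\le2|\zeta-P'|$. The function $\log|z-P'|$ is harmonic near $\overline K$, so $\log|z-P'|=\mathcal P[\log|\cdot-P'|](z)$. As $P'\to P$ the integrands are bounded in modulus by $C+\big|\log|\zeta-P|\big|$, which is integrable by (1), so dominated convergence gives the first claim. For $t\le0$ the function $|z-P|^{-t}$ is bounded. For $0<t<1$ Jensen's inequality gives $-t\log|z-P|=\mathcal P[-t\log|\cdot-P|](z)\le\log\mathcal P[|\cdot-P|^{-t}](z)$, where $|\zeta-P|^{-t}$ is integrable; so $\mathcal P[|\cdot-P|^{-t}]$ is a majorant.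

(b) $N$ is a Jordan domain bounded by two circular arcs. Its Riemann map from $\mathbb D$ extends analytically across the arc corresponding to the given one. Transplanted to $\mathbb D$, $k$ becomes a function whose modulus has a harmonic majorant, that is, an $H^1$ function. So its imaginary part is the Poisson integral of its boundary values, which vanish a.e. on an arc. Hence it is continuous with value $0$ on that arc, and the Schwarz reflection principle applies. $\square$

As a first use, take the full cardioid: $K=\mathbb D$, $\varphi=(1-z)^2$. We have $R\circ\varphi^{-1}\in E^p$ for $p<2$, since $|R|^p|\varphi'|\le C|1-z|^{1-p}$ has a majorant. Conversely let $p\ge2$, $f\in E^p(G)$ real, $F=f\circ\varphi$. Away from $1$, $|F|\le1+|F|^p\le1+Cu$ with $u=|F|^p|\varphi'|$, so $F$ extends analytically by Lemma 4(b). Near $1$, put $x=i(1-z)/(1+z)$, which is real on the circle; $|xF|\le1+|xF|^p\le1+Cu$, so $xF$ extends and $F$ has at most a simple pole at $1$. A pole would make $\int_{|z|=1}|1-z|^{1-p}|dz|$ finite (Lemma 2(iii) and Fatou's lemma), which is false for $p\ge2$. So $F$ is analytic on the closed disc and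 real on the circle, hence constant. Thus $p_0=2$ for the full cardioid.

## 4. Proof of Theorem A

**Step 1: $G$ is a Smirnov domain with the stated boundary.** Since $\varphi$ is injective on $\overline{\mathbb D}$, $\partial G$ consists of a cardioid and a disjoint analytic Jordan curve. By Lemma 4(a), $\log|\varphi'|=\log2+\log|1-z|$ is the Poisson integral of its boundary values, so $\varphi'=-2(1-z)$ is outer.

**Step 2: real functions in $E^1(G)$ have at most a simple pole at $1$.** Let $f\in E^1(G)$ be real and $F=f\circ\varphi$. By Lemma 3, $2|F||1-z|$ has a harmonic majorant in $K$. Near a boundary point other than $1$ the factor $|1-z|$ is bounded below, so Lemma 4(b) applies to $F$: it extends analytically and is real on the boundary. Near $1$ let $x=i(1-z)/(1+z)$, which is real on $|z|=1$ with a simple zero at $1$. Since $|xF|\le C|1-z||F|$, Lemma 4(b) applies to $xF$. So $F$ has at most a simple pole at $1$.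

**Step 3: conclusion for real functions.** By Lemma 1(a), $F$ is constant. As $p_0\ge1$ by definition, $p_0=1$.

**Step 4: the positive function.** Take $F_0$ from Lemma 1(b) and $f=F_0\circ\varphi^{-1}$, which is nonconstant and positive on $\Gamma$ off the cusp. Since $|F_0|\le C|1-z|^{-2}$ in $K$, for $0<q<1$
$$|F_0|^q|\varphi'|\le C|1-z|^{1-2q},\qquad1-2q>-1 .$$
By Lemma 4(a) this has a harmonic majorant, so $f\in E^q(G)$ by Lemma 3. With $q=\tfrac12=p_0/2$ the conjecture is refuted. $\blacksquare$

## 5. The Schottky double; Theorems B and C

In Lemma 1 we worked on the torus $(\mathbb C\setminus\{0\})/(z\sim\rho^2z)$, and the obstruction to a single simple pole was a global one. In general the torus is replaced by the following surface.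

**Definition (Schottky double).** $X$ is the compact Riemann surface obtained by gluing $\overline K$ to a mirror copy of itself along $\partial K$. Its genus is $g=n-1$, and it has an antiholomorphic involution $\tau$, exchanging the copies and fixing $\partial K$ pointwise.

Near $C_j$ we use the plane coordinate, in which $\tau$ is reflection in $C_j$. For $K=\{\rho<|z|<1\}$, $X$ is the torus just mentioned and $\tau(z)=1/\bar z$. A function meromorphic near $\overline K$ and real on $\partial K$ off its poles extends to $X$ by $F(\tau x)=\overline{F(x)}$. The degree of a meromorphic function on $X$ is its number of poles with multiplicity, which for a nonzero function equals its number of zeros; constants have degree $0$.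

**Divisors.** For a divisor $\Delta$ on $X$, $L(\Delta)$ is the space of meromorphic $F$ with $F=0$ or $(F)+\Delta\ge0$, and $l(\Delta)$ its complex dimension. Let $i(\Delta)$ be the dimension of the space of meromorphic differentials $\theta$ with $\theta=0$ or $(\theta)\ge\Delta$. If $\Delta\ge0$ these are exactly the holomorphic differentials vanishing on $\Delta$. The Riemann–Roch theorem says
$$l(\Delta)=\deg\Delta+1-g+i(\Delta). \tag{4}$$
An effective $\Delta$ is special if $i(\Delta)>0$, and then Clifford's theorem gives $l(\Delta)\le\frac12\deg\Delta+1$. On a torus, $\Delta=0$ is special ($i=1$, $l=1$); for a point $P$, $i(P)=i(2P)=0$, so $l(P)=1$ and $l(2P)=2$. With $P=1$ this is Lemma 1: one simple pole is impossible, and $L(2P)$ is spanned by $1$ and $F_0$.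

If $\Delta$ is supported on $\partial K$, then $F\mapsto\overline{F\circ\tau}$ is an antilinear involution of $L(\Delta)$. Its fixed space, the subspace $L(\Delta)_{\mathbb R}$ of functions real on $\partial K$, has real dimension $l(\Delta)$.

**Theorem B.** *Let $G$ be an $n$-connected Smirnov domain and $p>0$ such that all $f\in E^p(G)$ with real boundary values are constant. If $f\in E^{p/2}(G)$ has positive boundary values, then $f\circ\varphi$ extends to a meromorphic function on $X$ of degree $\le2(n-1)$, all of whose poles lie on $\partial K$ and have even order. The real linear span of the positive functions in $E^{p/2}(G)$ has dimension at most $n$. (For $n=1$: they are constants.)*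

**Theorem C.** *Let $n\ge2$.*
*(i) If $p_0\ge2$ for an $n$-connected Smirnov domain $G$, then all positive functions in $E^{p_0/2}(G)$ are constants. The value $p_0=2$ occurs.*
*(ii) For every $s\in[1,2)$ and every bounded $n$-connected circular domain $K$ there is a Smirnov domain $G$ conformally equivalent to $K$ with $p_0=s$ for which the positive functions in $E^{p_0/2}(G)$ span a real space of dimension exactly $n$.*

So, for every $n\ge2$, the conjecture holds for $p_0\ge2$ and fails for each $p_0\in[1,2)$, and the bound $n$ in Theorem B is sharp. For $n=1$ Theorem B contains the DeCastro–Khavinson theorem.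

## 6. Square roots: the disc, and the twist in $K$

**Lemma 5.** *Let $G$ be a Smirnov domain, $q>0$.* (a) *If $0\not\equiv f\in E^q(G)$, $F=f\circ\varphi$, then $\int_{\partial K}|F^*|^q|\varphi'^*||dz|<\infty$, $\log|F^*|\in L^1(\partial K)$ and $\log|F|\le\mathcal P[\log|F^*|]$.*
(b) *If $k$ is analytic in $K$, $|k|\le Ce^{\mathcal P[\lambda]}$ with $\lambda\in L^1(\partial K)$ real and $\int e^{q\lambda}|\varphi'^*||dz|<\infty$, then $k\circ\varphi^{-1}\in E^q(G)$.*

*Proof.* (a) Let $u=|F|^q|\varphi'|$, with boundary values $u^*=|F^*|^q|\varphi'^*|$. By Lemmas 3 and 2, $\int_{\partial K_\varepsilon}u|dz|\le C$. Fatou's lemma gives $\int u^*|dz|<\infty$. Since $\log y=2\log\sqrt y\le2\sqrt y$ for $y\ge1$, $(\log^+u)^2\le4u$. So $\log^+u$ is bounded in $L^2(\partial K_\varepsilon)$ and hence uniformly integrable. Together with radial convergence a.e. and (2), for each $z\in K$,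
$$\int\log^+u\,d\omega_\varepsilon(z,\cdot)\to\int\log^+u^*\,d\omega(z,\cdot),\qquad\liminf_{\varepsilon\to0}\int\log^-u\,d\omega_\varepsilon(z,\cdot)\ge\int\log^-u^*\,d\omega(z,\cdot),$$
the second by Fatou's lemma. As $\log u$ is subharmonic, $\log u(z)\le\int\log u\,d\omega_\varepsilon(z,\cdot)$. Hence $\log u(z)\le\int\log^+u^*d\omega(z,\cdot)-\int\log^-u^*d\omega(z,\cdot)$. Choosing $z$ with $u(z)>0$ we see $\log u^*\in L^1(\partial K)$; then the inequality reads $\log u\le\mathcal P[\log u^*]$. Subtract $\log|\varphi'|=\mathcal P[\log|\varphi'^*|]$, which is the Smirnov property, and divide by $q$.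

(b) By the Smirnov property and Jensen's inequality,
$$\log(|k|^q|\varphi'|)\le C'+\mathcal P[q\lambda+\log|\varphi'^*|]\le C'+\log\mathcal P[e^{q\lambda}|\varphi'^*|].$$
So $|k|^q|\varphi'|$ has a harmonic majorant; apply Lemma 3. $\square$

**The disc.** Let $n=1$, $K=\mathbb D$, $p$ as in Theorem B and $f\in E^{p/2}(G)$ positive. Fix $c>0$ and put $F=f\circ\varphi+c$, so $F^*\ge c$. The natural move is to take a square root in order to pass from $E^{p/2}$ to $E^p$. By Lemma 5(a), $\log F^*\in L^1$ and $\log|F|\le\mathcal P[\log F^*]$. Let $h$ be analytic and zero-free in $\mathbb D$ with $\log|h|=\mathcal P[\frac12\log F^*]$, so $|h^*|^2=F^*$ and $|F|\le|h|^2$. Put $h_1=F/h$. Then $|h_1|\le|h|$ and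
$$h_1^*=\frac{F^*}{h^*}=\frac{|h^*|^2}{h^*}=\overline{h^*}.$$
So $h+h_1$ and $i(h-h_1)$ have real boundary values. They are bounded by $2|h|=2e^{\mathcal P[\lambda]}$ with $\lambda=\log|h^*|$, and $e^{p\lambda}=(F^*)^{p/2}$, so Lemma 5(b) puts them in $E^p(G)$ (after composing with $\varphi^{-1}$). Hence they are constant, so are $h$ and $h_1$, and $F=hh_1$ is constant.

**Where this stops for $n\ge2$.** The function $h$ needs a single-valued harmonic conjugate of $\mathcal P[\frac12\log F^*]$. That conjugate may have periods around the holes: on an annulus no analytic $h$ has $|h|=|z|^{1/2}$. One can cancel the periods by adding $\sum\kappa_i\log|z-b_i|$ with $b_i$ in the holes. But then $|h^*|^2=bF^*$ with $b=\prod|z-b_i|^{2\kappa_i}$, so $h_1=F/h$ satisfies $h_1^*=\overline{h^*}/b$, and $h+h_1$ is no longer real. Multiplying $h$ by an analytic $\sigma$ and $h_1$ by an analytic $\eta$ would help if $\eta=b\bar\sigma$ on $\partial K$. Such pairs need not exist.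

Take $K=\{\rho<|z|<1\}$ and $b=|z|^{2\kappa}$. With $\sigma=\sum s_mz^m$ and $\eta=\sum t_mz^m$, the condition on $|z|=1$ is $t_m=\overline{s_{-m}}$, and on $|z|=\rho$ it is $t_m\rho^m=\rho^{2\kappa}\overline{s_{-m}}\rho^{-m}$. Hence $s_{-m}=0$ unless $m=\kappa$. There is a nonzero pair exactly when $\kappa$ is an integer.

The way out is to use the zeros of $F$. If $F$ vanishes on the zeros of a polynomial $Q$, we may divide by $Q$, and the condition becomes $\eta=bQ\bar\sigma$. Each zero gives one more dimension of pairs, as the next lemma shows. So with many zeros the disc argument works; with few zeros, $F$ is controlled in another way.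

**Lemma 6.** *Let $B$ be real-analytic and zero-free on $\partial K$ (complex-valued), with total winding number $N$ along the positively oriented $\partial K$. Let $S_B$ be the complex space of all $\sigma$ analytic near $\overline K$ for which there is $\eta$ analytic near $\overline K$ with $\eta=B\bar\sigma$ on $\partial K$. Then $\dim_{\mathbb C}S_B\ge N+1-g$.*

*Proof.* The idea is to read pairs $(\sigma,\eta)$ as sections of a line bundle on $X$ of degree $N$.

**Step 1: the bundle.** $\bar B$ extends from $\partial K$ to a zero-free holomorphic function $\hat B$ on a $\tau$-invariant neighborhood $U$ of $\partial K$ in $X$. Glue the trivial bundles over $K\cup U$ and $\tau(K)\cup U$, whose overlap is $U$, by $\tilde\eta=\hat B\sigma$. This gives a holomorphic line bundle $L$ on $X$. A holomorphic section is a pair $(\sigma,\tilde\eta)$, holomorphic on the two pieces, with $\tilde\eta=\hat B\sigma$ on $U$. Put $\eta(x)=\overline{\tilde\eta(\tau x)}$, analytic on $K\cup U$; on $\partial K$, $\eta=\overline{\bar B\sigma}=B\bar\sigma$. So $\sigma\in S_B$. If $\sigma=0$ then $\tilde\eta=0$ on $U$, hence everywhere.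 Thus sections of $L$ embed linearly in $S_B$.

**Step 2: the degree.** Take a nonzero meromorphic section $(\sigma,\tilde\eta)$ of $L$ (one exists on any compact Riemann surface), and $\varepsilon>0$ with $\partial K_\varepsilon\subset U$ free of its zeros and poles. By the argument principle on $K_\varepsilon$ and on $X\setminus\overline{K_\varepsilon}$, whose boundary is $\partial K_\varepsilon$ reversed,
$$\deg L=\frac1{2\pi i}\int_{\partial K_\varepsilon}\frac{d\sigma}\sigma-\frac1{2\pi i}\int_{\partial K_\varepsilon}\frac{d\tilde\eta}{\tilde\eta}=-\frac1{2\pi i}\int_{\partial K_\varepsilon}\frac{d\hat B}{\hat B}=-\operatorname{wind}_{\partial K}\bar B=N .$$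

**Step 3: Riemann–Roch.** If $\Delta$ is the divisor of that meromorphic section, quotients of sections identify the holomorphic sections of $L$ with $L(\Delta)$. By (4), and since $i(\Delta)\ge0$, $l(\Delta)\ge N+1-g$. $\square$

## 7. Proof of Theorem B

Let $f\in E^{p/2}(G)$ with $f\ge0$ on $\Gamma$. We may assume $f$ nonconstant. For $c\ge0$ let $F_c=f\circ\varphi+c$. For $c>0$, $f+c\in E^{p/2}(G)$ by the Corollary to Lemma 3, $F_c^*\ge c$, and Lemma 5(a) gives
$$\log F_c^*\in L^1,\qquad\int(F_c^*)^{p/2}|\varphi'^*||dz|<\infty,\qquad\log|F_c|\le\mathcal P[\log F_c^*]. \tag{5}$$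

**Step 1: the twisted square root $h$.** The aim is a single-valued substitute for the square root. Let $b_1,\dots,b_g$ be points, one in each hole of $K$, and $H=\mathcal P[\frac12\log F_c^*]$. The conjugate of $\log|z-b_i|$ has period $2\pi$ around the $i$-th hole and $0$ around the others. So for suitable real $\kappa_i$ the function $H+\sum\kappa_i\log|z-b_i|$ has a single-valued conjugate. Let $h$ be analytic and zero-free in $K$ with $\log|h|$ equal to this function, and $b=\prod|z-b_i|^{2\kappa_i}$, which is positive and real-analytic near $\overline K$. Since $H\ge\frac12\log c$, $1/h$ is bounded, so $h^*$ exists a.e., and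
$$|h^*|^2=bF_c^*,\qquad\log|h|=\mathcal P[\log|h^*|],\qquad|F_c|\le C|h|^2,\qquad|h|\ge C^{-1}. \tag{6}$$
The second relation holds because $\log|z-b_i|$ is harmonic near $\overline K$; the third because $|F_c|\le e^{2H}=|h|^2/b$.

**Step 2: $F_c$ has at most $g$ zeros in $K$.** This is the disc argument with enough pairs. Suppose $F_c$ vanishes at $a_1,\dots,a_N$ (with multiplicity), $N=g+1$. Put $Q=\prod(z-a_i)$ and $B=bQ$. As $b>0$, the winding number of $B$ along $\partial K$ is the number of zeros of $Q$ in $K$, that is $N$. By Lemma 6, $\dim S_B\ge2$. For $\sigma\in S_B$ with partner $\eta=bQ\bar\sigma$ on $\partial K$ put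
$$h_1=\eta\,\frac{F_c}{Q\,h},$$
which is analytic in $K$. The subharmonic function $\log|F_c/Q|-2\log|h|$ is bounded above near $\partial K$ by (6), since $|Q|$ is bounded below there, hence it is bounded above in $K$. So $|h_1|\le C|h|$. A.e. on $\partial K$,
$$h_1^*=\frac{bQ\bar\sigma F_c^*}{Qh^*}=\frac{|h^*|^2\bar\sigma}{h^*}=\overline{h^*\sigma}.$$
So $h\sigma+h_1$ and $i(h\sigma-h_1)$ have real boundary values and are bounded by $C|h|=Ce^{\mathcal P[\log|h^*|]}$. Moreover $|h^*|^p\le C(F_c^*)^{p/2}$, so by (5) and Lemma 5(b) with $q=p$, $\lambda=\log|h^*|$, their compositions with $\varphi^{-1}$ lie in $E^p(G)$. By hypothesis both are constant, hence so is $h\sigma$. Thus every $\sigma\in S_B$ is a constant multiple of $1/h$, and $\dim S_B\le1$, a contradiction.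

**Step 3: for almost every $c$ there is no singular factor.** We want equality in the last part of (5), up to the zeros. Let $Q_c$ be the monic polynomial whose zeros are all the zeros of $F_c$ in $K$; its degree is at most $g$. The function
$$\log\Big|\frac{F_c}{Q_c}\Big|-\mathcal P\Big[\log\Big|\frac{F_c^*}{Q_c}\Big|\Big]=\big(\log|F_c|-\mathcal P[\log F_c^*]\big)-\big(\log|Q_c|-\mathcal P[\log|Q_c|]\big) \tag{7}$$
is harmonic in $K$. On the right, the first bracket is $\le0$, and the second tends to $0$ at $\partial K$ because $\log|Q_c|$ is continuous near $\partial K$. By the maximum principle (7) is $\le0$ in $K$. *Claim: for a.e. $c\in[1,2]$, (7) vanishes identically.*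

Fix $z_0\in K$ and put $D_\varepsilon(c)=\int\log|F_c|\,d\omega_\varepsilon(z_0,\cdot)$. As $\log|F_c|$ is subharmonic, $D_\varepsilon(c)$ increases as $\varepsilon\downarrow0$. Since $\log|F_c/Q_c|$ is harmonic, $D_\varepsilon(c)=\log|F_c/Q_c|(z_0)+\int\log|Q_c|\,d\omega_\varepsilon(z_0,\cdot)$, which by (2) tends to
$$D(c)=\log|F_c/Q_c|(z_0)+\int\log|Q_c|\,d\omega(z_0,\cdot).$$
So $D(c)-\int\log F_c^*\,d\omega(z_0,\cdot)$ is the value of (7) at $z_0$, which is $\le0$. If it is $0$, then (7) vanishes identically by the maximum principle. It therefore suffices to show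
$$\int_1^2D(c)\,dc=\int_1^2\int\log F_c^*\,d\omega(z_0,\cdot)\,dc, \tag{8}$$
with both sides finite.

Averaging in $c$ removes the logarithmic singularities. Let $U(w)=\int_1^2\log|w+c|\,dc$. Since $\int_1^2(\log|w+c|)^2dc$ is locally bounded in $w$, $U$ is continuous. For $|w|\ge4$ we have $|w|/2\le|w+c|\le2|w|$, so $|U(w)|\le C+\log^+|w|$ for all $w$. As $F_0=f\circ\varphi$ is bounded on $\partial K_\varepsilon$, Fubini's theorem gives $\int_1^2D_\varepsilon(c)\,dc=\int U(F_0)\,d\omega_\varepsilon(z_0,\cdot)$.

By Lemma 5(a), $\log^+|F_0|\le\mathcal P[v]$ with $v=\log^+|F_0^*|\in L^1$. The functions $\mathcal P[v]$ are uniformly integrable with respect to $\omega_\varepsilon(z_0,\cdot)$. To see this, write $v=v_1+v'$ with $v_1$ bounded and $\int|v'|d\omega(z_0,\cdot)$ small; then $\int\mathcal P[|v'|]\,d\omega_\varepsilon(z_0,\cdot)=\mathcal P[|v'|](z_0)$ is small uniformly in $\varepsilon$. So $U(F_0)$ is uniformly integrable, and $U(F_0)\to U(F_0^*)$ radially a.e. With (2),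
$$\int_1^2D_\varepsilon(c)\,dc\to\int U(F_0^*)\,d\omega(z_0,\cdot)=\int_1^2\int\log F_c^*\,d\omega(z_0,\cdot)\,dc ,$$
the last equality by Tonelli, since $\log(F_0^*+c)\ge0$ for $c\ge1$; the value is finite because $|U(F_0^*)|\le C+v$. Monotone convergence $D_\varepsilon\uparrow D$ gives (8) and the claim.

**Step 4: extension across $\partial K$.** Fix $c$ as in the claim and write $F=F_c$, $Q=Q_c$, $N=\deg Q\le g$, with $h,b$ from Step 1. The function $E=F/(Qh^2)$ is analytic and zero-free in $K$. By the claim and (6),
$$\log|E|=\mathcal P[\log(F^*/|Q|)]-\mathcal P[\log(bF^*)]=\mathcal P[-\log(b|Q|)].$$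
Near $\partial K$ the function $\log(b|Q|)=\sum2\kappa_i\log|z-b_i|+\log|Q|$ is itself harmonic. So $\log|E|+\log(b|Q|)$ is harmonic on the $K$-side of each $C_j$ and vanishes on $C_j$, hence extends harmonically by reflection. Thus $\log|E|$ extends harmonically to a neighborhood of $\overline K$, and $E'/E=2\,\partial_z\log|E|$ extends analytically. Its periods are already determined by curves in $K$, so $E$ extends analytically and zero-free to a neighborhood of $\overline K$.

Now let $\sigma=1/h$, bounded and zero-free in $K$. A.e. on $\partial K$, using $F^*=QE(h^*)^2$,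
$$\overline{\sigma^*}=\frac{h^*}{|h^*|^2}=\frac{h^*}{bF^*}=\frac1{bQE\,h^*}=\frac{\sigma^*}{QEb},\qquad\text{i.e.}\quad\sigma^*=M\,\overline{\sigma^*},\quad M=QEb,$$
and $M$ is real-analytic on $\partial K$. Let $\hat M$ be its holomorphic extension to an annulus $A$ around $C_j$, taken so small that $\hat M$ is bounded, and $\tau_j$ the reflection in $C_j$. Then $\sigma$ on $A\cap K$ and $\hat M\,\overline{\sigma\circ\tau_j}$ on the other side are bounded analytic functions with a.e. equal boundary values on $C_j$. Write Cauchy's formula on both sides (in a slightly smaller annulus), with value $0$ from the side not containing the point. The two contributions of $C_j$ cancel, and both functions are given by one Cauchy integral over the boundary of the annulus. So they continue each other analytically. Hence $\sigma$ is analytic near $\overline K$, and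
$$F=\frac{QE}{\sigma^2} \tag{9}$$
is meromorphic near $\overline K$. In $\overline K$ its poles are the zeros of $\sigma$; these lie on $\partial K$, where $Q$ and $E$ do not vanish, so they have even order. Off the poles $F\ge c$ on $\partial K$. By reflection $F$ extends to $X$. Its zeros are the $N$ zeros in $K$ and their mirror images, so its degree is $2N\le2g=2(n-1)$, and all its poles are on $\partial K$. The function $f\circ\varphi=F-c$ has the same poles. This is the first statement. If $g=0$ the degree is $0$ and $f$ is constant.

**Step 5: the dimension.** Let $f_1,\dots,f_m$ be real-linearly independent positive functions in $E^{p/2}(G)$ and $f_0=1+\sum f_i$, again positive and in $E^{p/2}(G)$. Let $\Delta$ be the polar divisor of $f_0\circ\varphi$ on $X$. It is effective and supported on $\partial K$, of even degree $2N\le2g$. Since $0\le f_i\le f_0$ on the boundary, the pole order of $f_i\circ\varphi$ at each point of $\partial K$ is at most that of $f_0\circ\varphi$, so $f_i\circ\varphi\in L(\Delta)$. These functions are real on $\partial K$, so they are independent also over $\mathbb C$. If $\Delta$ is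 special, Clifford's theorem gives $l(\Delta)\le N+1$; if not, $l(\Delta)=2N+1-g\le N+1$ by (4), as $N\le g$. So $m\le N+1\le g+1=n$. $\blacksquare$

## 8. Domains with prescribed corners

To produce examples we generalize the cusp of the cardioid.

**Lemma 7.** *Let $P_1,\dots,P_m\in\partial K$ be distinct and $a_k\in(1,2]$. There is a univalent $\varphi$ on $K$, continuous and injective on $\overline K$, with*
$$|\varphi'(z)|\asymp\prod_{k=1}^m|z-P_k|^{a_k-1}\quad(z\in K), \tag{10}$$
*such that $\varphi(K)$ is a Smirnov domain with rectifiable Jordan boundary curves.*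

*Proof.* **Step 1: creating the corners one at a time.** Put $\Phi_0=\mathrm{id}$. Suppose $\Phi_{k-1}$ is continuous and injective on $\overline K$ and analytic with nonzero derivative near each point of $\overline K\setminus\{P_1,\dots,P_{k-1}\}$. Let $w_k=\Phi_{k-1}(P_k)$. As $\Phi_{k-1}$ is conformal near $P_k$, and by injectivity and compactness the image of the rest of $\overline K$ stays away from $w_k$, near $w_k$ the set $\Phi_{k-1}(\overline K)$ is one side of an analytic arc. So some small closed disc $\Delta_k$ meets $\Phi_{k-1}(\overline K)$ only at $w_k$. Let $\mu_k$ be a Möbius map of $\hat{\mathbb C}\setminus\Delta_k$ onto $\{\operatorname{Re}>0\}$ with $\mu_k(w_k)=0$. Its pole lies on $\partial\Delta_k\setminus\{w_k\}$, hence off $\Phi_{k-1}(\overline K)$. Let $T_k=\mu_k^{a_k}$. Because $1<a_k\le2$, the power is injective and continuous on $\{\operatorname{Re}>0\}\cup\{0\}$, and it is analytic with nonzero derivative on $\{\operatorname{Re}>0\}$. So $\Phi_k=T_k\circ\Phi_{k-1}$ has the properties required for the induction. Put $\varphi=\Phi_m$.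

**Step 2: the estimate (10).** On $\Phi_{k-1}(\overline K)$, a compact set avoiding the pole of $\mu_k$, we have $|\mu_k(w)|\asymp|w-w_k|$ and $|\mu_k'|\asymp1$, so $|T_k'(w)|\asymp|w-w_k|^{a_k-1}$ on $\Phi_{k-1}(K)$. Also $|\Phi_{k-1}(z)-w_k|\asymp|z-P_k|$ on $\overline K$: near $P_k$ since $\Phi_{k-1}'(P_k)\ne0$, elsewhere by injectivity and compactness. Multiply the derivatives $T_k'(\Phi_{k-1}(z))$.

**Step 3: $\varphi(K)$ is a Smirnov domain.** By (10) $\varphi'$ is bounded, so $\varphi$ is Lipschitz in arc length on circles concentric with $C_j$ and, in the limit, on $C_j$: the boundary curves are rectifiable. They are disjoint Jordan curves since $\varphi$ is injective on $\overline K$. The function $\log|\varphi'|-\sum(a_k-1)\log|z-P_k|$ is bounded and harmonic, hence the Poisson integral of its boundary values. With Lemma 4(a), $\varphi'$ is outer. $\square$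

In the next two lemmas $\varphi$ and $G=\varphi(K)$ are as in Lemma 7.

**Lemma 8.** *Let $p\ge1$, $f\in E^p(G)$ real on $\Gamma$, $F=f\circ\varphi$. Then $F$ extends to $X$ and is analytic except for at most simple poles at those $P_k$ with $a_k>p$.*

*Proof.* By Lemma 3, $u=|F|^p|\varphi'|$ has a harmonic majorant. Near a boundary point other than the $P_k$, $|F|\le1+|F|^p\le1+Cu$, and Lemma 4(b) applies to $F$. At $P_k\in C_j$ let $x$ be a Möbius map taking $C_j$ to $\mathbb R\cup\{\infty\}$ and $P_k$ to $0$. Since $p\ge1\ge a_k-1$, near $P_k$
$$|xF|^p\le C|z-P_k|^p|F|^p\le C|z-P_k|^{a_k-1}|F|^p\le C'u .$$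
So $|xF|\le1+C'u$ has a harmonic majorant, Lemma 4(b) applies to $xF$, and $F$ has at most a simple pole at $P_k$. If there is a pole, Lemma 5(a) gives $\int|F^*|^p|\varphi'^*||dz|<\infty$, so $\int_0t^{a_k-1-p}dt<\infty$, i.e. $p<a_k$. As $F$ is real on $\partial K$ off the poles, it extends to $X$. $\square$

**Lemma 9.** *Let $F$ be meromorphic on $X$ with poles only at the $P_k$, of order $\nu_k\ge0$. If $q>0$ and $\nu_kq<a_k$ whenever $\nu_k\ge1$, then $F\circ\varphi^{-1}\in E^q(G)$.*

*Proof.* By (10), $|F|^q|\varphi'|\le C+C\sum_{\nu_k\ge1}|z-P_k|^{a_k-1-\nu_kq}$ in $K$, with exponents $>-1$. Use Lemmas 4(a) and 3. $\square$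

**Lemma 10.** *There are distinct $P_1,\dots,P_g\in\partial K$ such that $D=P_1+\dots+P_g$ satisfies $l(D)=1$, $l(D+P_0)=2$ for every $P_0\in\partial K$, and $l(2D)=g+1=n$.*

*Proof.* The holomorphic differentials on $X$ form a space of dimension $g$. Suppose $P_1,\dots,P_j$ are distinct and those vanishing at all of them form a space of dimension $g-j>0$. Take a nonzero one, $\theta$, and a point $P_{j+1}\in\partial K$ off its finitely many zeros. Then $P_{j+1}$ is distinct from $P_1,\dots,P_j$, and vanishing at $P_{j+1}$ is one nontrivial linear condition, so the dimension drops to $g-j-1$. After $g$ steps $i(D)=0$. As $D+P_0\ge D$ and $2D\ge D$, also $i(D+P_0)=i(2D)=0$. Now (4) gives $l(D)=g+1-g=1$, $l(D+P_0)=2$, $l(2D)=2g+1-g=g+1$. $\square$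

For the annulus, $g=1$, any $P_1\in\partial K$ works, since a nonzero holomorphic differential on a torus has no zeros. Theorem A is the case $P_1=1$, $a_1=2$.

## 9. Proof of Theorem C

**Step 1: if $p_0\ge2$, positive functions in $E^{p_0/2}(G)$ are constant.** Suppose $f\in E^{p_0/2}(G)$ is positive and nonconstant. By Theorem B with $p=p_0$, $F=f\circ\varphi$ has a pole of order $\ge2$ at some $P\in\partial K$. Since $p_0/2\ge1$,
$$|F||\varphi'|\le|\varphi'|+|F|^{p_0/2}|\varphi'| ,$$
and both terms on the right have harmonic majorants in $K$ by Lemma 3, as constants are in $E^{p_0/2}(G)$. So $|F\varphi'|$ has one. Let $\mathcal D\subset K$ be a disc tangent to $\partial K$ at $P$. Then $F\varphi'\in H^1(\mathcal D)$. For $k\in H^1(\mathbb D)$ we have $|k(r)|\le C\|k\|_{H^1}/(1-r)$, and since polynomials are dense in $H^1$, $(1-r)|k(r)|\to0$ as $r\to1$. Hence $|F\varphi'(z)|=o(1/|z-P|)$ as $z\to P$ along the radius of $\mathcal D$ ending at $P$. On the other hand, $\varphi$ is univalent in $\mathcal D$, so Koebe's distortion theorem gives $|\varphi'(z)|\ge c|z-P|$ on this radius. With $|F(z)|\ge c|z-P|^{-2}$ near $P$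 we get $|F\varphi'|\ge c'/|z-P|$, a contradiction.

From now on $P_1,\dots,P_g$ and $D$ are as in Lemma 10, and $P_0\in\partial K$ is a further point distinct from $P_1,\dots,P_g$.

**Step 2: the value $p_0=2$ occurs.** Apply Lemma 7 with exponent $2$ at $P_0,P_1,\dots,P_g$. Let $1\le p<2$. Since $l(D+P_0)=2$, there is a nonconstant $r\in L(D+P_0)_{\mathbb R}$. Its poles are simple, and $p<2$, so $r\circ\varphi^{-1}\in E^p(G)$ by Lemma 9; it is real and nonconstant. If $p\ge2$ and $f\in E^p(G)$ is real, then Lemma 8 allows no poles, so $f\circ\varphi$ is analytic on $X$ and hence constant. Thus $p_0=2$. This finishes (i).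

**Step 3: a domain with $p_0=s$, for $s\in[1,2)$.** Apply Lemma 7 with $a_k=2$ at $P_1,\dots,P_g$ and, if $s>1$, also $a_0=s$ at $P_0$. Let $G=\varphi(K)$. If $p\ge s$ and $f\in E^p(G)$ is real, then by Lemma 8 $f\circ\varphi$ has no pole at $P_0$ and at most simple poles at $P_1,\dots,P_g$, so $f\circ\varphi\in L(D)=\mathbb C$ is constant. If $1\le p<s$ (which requires $s>1$), a nonconstant $r\in L(D+P_0)_{\mathbb R}$ has simple poles, and $p<s\le a_k$ for all $k$, so $r\circ\varphi^{-1}\in E^p(G)$ by Lemma 9, real and nonconstant. Hence $p_0=s$.

**Step 4: many positive functions.** Every $F\in L(2D)_{\mathbb R}$ gives $F\circ\varphi^{-1}\in E^q(G)$ for all $q<1$ by Lemma 9, since $2q<2=a_k$ for $1\le k\le g$. In particular it lies in $E^{s/2}(G)=E^{p_0/2}(G)$. Choose local coordinates $x_k$ at $P_k$ that are real on $\partial K$, and consider the real-linear map $L(2D)_{\mathbb R}\to\mathbb R^g$ sending $F$ to its coefficients of $x_k^{-2}$, $k=1,\dots,g$. Its kernel is $L(D)_{\mathbb R}=\mathbb R$, and $\dim L(2D)_{\mathbb R}=g+1$, so it is onto. Hence there is $F_0\in L(2D)_{\mathbb R}$ with all these coefficients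 positive. It tends to $+\infty$ along $\partial K$ at each $P_k$, so it is bounded below on $\partial K$. Given $F\in L(2D)_{\mathbb R}$, for $A$ large all leading coefficients of $F+AF_0$ are positive, so $F+AF_0$ is bounded below too. With $A'$ large both functions on the right of
$$F=(F+AF_0+A')-(AF_0+A')$$
are positive on $\partial K$. So $L(2D)_{\mathbb R}$ is spanned by positive functions, and the positive functions in $E^{p_0/2}(G)$ span a real space of dimension at least $l(2D)=n$. By Theorem B with $p=p_0$ the dimension is at most $n$, so it is exactly $n$. As $n\ge2$, nonconstant positive functions exist in $E^{p_0/2}(G)$, and the conjecture fails for $p_0=s$. $\blacksquare$
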